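# Refinement fails for bireducibility types of Borel equivalence relations

## 1. One dot, many pairs, and a projected equality relation

Write $\Delta(X)$ for the equality relation on a set $X$. Take one dot, and next to it a sequence of boxes numbered $0,1,2,\dots$, each containing two dots. Dot plus boxes is a countably infinite set, and so are the boxes alone. In the arithmetic of countable sets,
$$1+(2+2+2+\cdots)=2+2+2+\cdots .$$
Where did the single dot on the left go? Choose a bijection from the left side to the right side. The dot lands in some box, say number $5$. Cut that box as $2=1+1$ and every other box as $2=2+0$. Then the second summands $b_n$ ($b_5=1$, all others $0$) add up to the $1$ on the left, and the first summands add up to the rest. In general, if $A\sqcup B$ is in bijection with $\bigsqcup_n C_n$, each $C_n$ is cut into the part coming from $A$ and the part coming from $B$. An equation between sums can be refined.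

Now replace sets by equivalence relations on Borel spaces and bijections by Borel reductions. A **reduction** of an equivalence relation $F$ on $Y$ to an equivalence relation $C$ on $X$ is a Borel map $f:Y\to X$ with $y\,F\,y'\Leftrightarrow f(y)\,C\,f(y')$. It induces an injection of $Y/F$ into $X/C$, and we regard $F$ as being "at most" $C$ if a reduction exists. We call $F$ and $C$ equal in size if each reduces to the other. If $F$ is at most $C$, can we write $C$ as $F$ plus a remainder?

Here is a case where the obvious cut is impossible. Let $S_0\subseteq 2^{\mathbb N}$ be an analytic set that is not Borel, and $T_0\subseteq 2^{\mathbb N}\times\mathbb N^{\mathbb N}$ a closed set with projection $S_0$. Put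
$$T=\{(0s,\mathbf 0):s\in2^{\mathbb N}\}\cup\{(1s,z):(s,z)\in T_0\},$$
where $0s$ and $1s$ denote $s$ with one digit put in front and $\mathbf 0$ is the zero sequence. This is a closed set, and its projection $S=\{0s:s\in 2^{\mathbb N}\}\cup\{1s:s\in S_0\}$ is not Borel. On $T$ let $(s,z)\,F\,(s',z')$ iff $s=s'$, and let $C=\Delta(2^{\mathbb N})$. The projection $(s,z)\mapsto s$ reduces $F$ to $C$. We would like to cut $2^{\mathbb N}$ into the image $S$ and its complement, but $S$ is not a Borel set, so this cut is not available.

And yet $F$ does split off $C$. The map $s\mapsto(0s,\mathbf 0)$ reduces $C$ to $F$. So $F$ and $C$ have the same size, and $C$ is $F$ plus the empty relation. The projection was a bad reduction, and a better one repaired the damage.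

This example contains the whole plan of the lecture. A reduction with non-Borel image threatens the refinement property. The threat is real only if no other reductions can repair it. We will build relations so rigid that none can.

## 2. Bireducibility types and the refinement axiom

A standard Borel space is a set equipped with the Borel structure of a Polish space; the empty space and countable discrete spaces are allowed. A **Borel equivalence relation** on a standard Borel space $X$ is an equivalence relation that is a Borel subset of $X\times X$. It is **countable** if all its classes are countable. For example, if a countable group acts by Borel automorphisms on $X$, the orbit equivalence relation is countable Borel, being the union of the countably many graphs of the group elements. The relation $F$ of Section 1 is Borel but need not be countable, since the class of $(s,z)$ is the whole fiber of $T$ over $s$.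

We write $E\le_B F$ if there is a Borel reduction of $E$ to $F$, and $E\sim_BF$ ($E$, $F$ are **bireducible**) if $E\le_BF$ and $F\le_BE$. The **bireducibility type** $[E]$ is the $\sim_B$-class of $E$. For $E_i$ on $X_i$, $i<n\le\infty$, the relation $\bigoplus_{i<n}E_i$ lives on the disjoint union of the sets $X_i\times\{i\}$: points in different summands are inequivalent, and inside the $i$-th summand one uses $E_i$. Put
$$[E]+[F]=[E\oplus F],\qquad \sum_{n<\infty}[E_n]=\Bigl[\bigoplus_{n<\infty}E_n\Bigr].$$
These are well defined, and the identity $0$ is the type of the relation on the empty space. For instance $[\Delta(2)]+[\Delta(3)]=[\Delta(5)]$.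

**Definition (cardinal algebra).** A cardinal algebra is a system $\langle A,+,\sum\rangle$, where $\langle A,+\rangle$ is an abelian semigroup with identity $0$ and $\sum:A^{\mathbb N}\to A$ is an infinitary operation, such that:

* (A) $\sum_{n<\infty}a_n=a_0+\sum_{n<\infty}a_{n+1}$.
* (B) $\sum_{n<\infty}(a_n+b_n)=\sum_{n<\infty}a_n+\sum_{n<\infty}b_n$.
* (C) If $a+b=\sum_{n<\infty}c_n$, then there are $(a_n),(b_n)$ such that $a=\sum_{n<\infty}a_n$, $b=\sum_{n<\infty}b_n$, and $c_n=a_n+b_n$ for all $n$.
* (D) If $a_n=b_n+a_{n+1}$ for all $n$, then there is $c$ such that $a_n=c+\sum_{i<\infty}b_{n+i}$ for each $n$.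

Axiom (C) is the refinement we performed with boxes and dots. Kechris and Macdonald proved that the bireducibility types of *countable* Borel equivalence relations form a cardinal algebra, and that its order $a\le b\Leftrightarrow\exists c\,(a+c=b)$ satisfies $E\le_BF\Leftrightarrow[E]\le[F]$. Our question is whether the types of *arbitrary* Borel equivalence relations form one. The answer is no.

**Theorem 1.** *There are a countable Borel equivalence relation $C$ and a Borel equivalence relation $F\le_BC$ such that, with $b=[F]$, $c_n=c=[C]$ for $n\in\mathbb N$, and $a=\sum_{n<\infty}c$:*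

1. *$a+b=\sum_{n<\infty}c_n$;*
2. *there are no types $a_n,b_n$ $(n\in\mathbb N)$ of Borel equivalence relations with $b=\sum_{n<\infty}b_n$ and $c_n=a_n+b_n$ for all $n$.*

*Hence (C) fails, and the bireducibility types of arbitrary Borel equivalence relations, with $+$ and $\sum$, do not form a cardinal algebra. Moreover there is no type $d$ with $[F]+d=[C]$, although $F\le_BC$; and $F$ is not bireducible with any countable Borel equivalence relation.*

Nothing is claimed about axiom (D). The equation in part 1 is that of the dot and the pairs: $b$ is at most $c$, and one more copy of something at most $c$ is absorbed by infinitely many copies of $c$.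

We use the following textbook facts freely. There are analytic non-Borel subsets of $2^{\mathbb N}$, and each analytic set is the projection of a closed subset of $2^{\mathbb N}\times\mathbb N^{\mathbb N}$. The Lusin–Novikov theorem says: if $R\subseteq X\times Y$ is Borel and all sections $R_x$ are countable, then the projection of $R$ to $X$ is Borel, and there is a Borel map on this projection choosing a point of $R_x$ for each $x$. In particular the image of a countable-to-one Borel map is Borel. Finally, a compact metrizable group carries a unique translation-invariant Borel probability measure, its Haar measure, which is invariant on both sides.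

To see what a counterexample must avoid, let us check by hand that countable relations do split.

**Lemma 2.** *Let $C$ on $X$ and $D$ on $W$ be countable Borel equivalence relations with $D\le_BC$. Then there is a $C$-invariant Borel set $A\subseteq X$ with $D\sim_BC|A$, and $[D]+[C|(X\setminus A)]=[C]$.*

*Proof.* Let $r:W\to X$ be a reduction. If $r(d)=r(d')$ then $d\,D\,d'$, so $r$ is countable-to-one and $r(W)$ is Borel. Its $C$-saturation $A$ is the projection of the Borel set $C\cap(X\times r(W))$, which has countable sections, so $A$ is Borel. Clearly $r$ reduces $D$ to $C|A$. Conversely consider the Borel set $\{(\omega,d)\in A\times W:r(d)\,C\,\omega\}$. Its sections are nonempty, and each is contained in one $D$-class, hence countable. So there is a Borel $g:A\to W$ with $r(g(\omega))\,C\,\omega$ for all $\omega\in A$. Then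
$$\omega\,C\,\omega'\iff r(g(\omega))\,C\,r(g(\omega'))\iff g(\omega)\,D\,g(\omega'),$$
so $C|A\le_BD$. Since $A$ is invariant, $C$ is isomorphic to $C|A\oplus C|(X\setminus A)$, and the equation follows. $\blacksquare$

Lusin–Novikov enters twice, and both uses require countable classes in the relation we reduce *from*. If $F$ has uncountable classes, the image of a reduction may be merely analytic, and there may be no Borel way back.

## 3. Fibering over a non-Borel set, and two ways the construction collapses

The example of Section 1 suggests a general scheme. Let $\Omega=\bigsqcup_{s\in2^{\mathbb N}}\Omega_s$ be a Borel family of spaces, each carrying a countable Borel equivalence relation $E_s$, and let $C$ be the union of the $E_s$. Over a closed $T$ with non-Borel projection $S$ let $F$ be the relation on $\{(s,z,x):(s,z)\in T,\ x\in\Omega_s\}$ that forgets $z$. Forgetting $z$ reduces $F$ to $C$, and the image is $\bigcup_{s\in S}\Omega_s$. We hope that the non-Borel set $S$ can be recovered from any splitting of $F$ off $C$. There are two ways this can fail.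

**First collapse: equal fibers.** Suppose all $(\Omega_s,E_s)$ are the same $(K,E)$, and let $T$ be the closed set of Section 1. Then $(s,x)\mapsto(0s,\mathbf 0,x)$ reduces $C$ to $F$, so $[F]=[C]$ and nothing has been gained. To prevent this we need fibers that cannot be moved: a reduction of $E_s$ to $C$ should land in $\Omega_s$ again.

**Second collapse: fibers that fit twice into themselves.** Suppose $C\oplus C\le_BC$. Then $C\le_BF\oplus C\le_BC\oplus C\le_BC$, so $[F]+[C]=[C]$. So $F$ splits off $C$ with remainder $C$, and (C) is satisfied for the equation of Theorem 1 by $b_0=b$, $a_0=c$, and $b_n=0$, $a_n=c$ for $n\ge1$.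

This can happen for fibers that look quite harmless. Let $K=(\mathbb Z/2)^{\mathbb N}$ and let the countable dense subgroup $\bigoplus_{\mathbb N}\mathbb Z/2$ act on $K$ by translation. The orbit relation is $E_0$: two sequences are equivalent iff they agree from some point on. The maps
$$x\mapsto(x_0,0,x_1,0,x_2,0,\dots),\qquad x\mapsto(x_0,1,x_1,1,x_2,1,\dots)$$
both reduce $E_0$ to $E_0$. The saturation of the first image consists of the sequences whose odd-indexed coordinates are eventually $0$, that of the second of those whose odd-indexed coordinates are eventually $1$. These sets are disjoint and both have Haar measure $0$. Together the two maps give $E_0\oplus E_0\le_BE_0$. With $E_0$ as every fiber, using the two maps fiberwise gives $C\oplus C\le_BC$.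

So we want two properties of the fibers: a reduction of $E_s$ to $C$ goes (a) into $\Omega_s$, up to a null set, and (b) onto something of full measure in $\Omega_s$, so that two reductions cannot have disjoint saturations. Property (b) fails for translation by $\bigoplus\mathbb Z/2$. We will get it by replacing this group with $SL_3(\mathbb Z)$, and we will get (a) by using different primes in different fibers.

## 4. Profinite fibers with almost disjoint sets of primes

Let $\Gamma=SL_3(\mathbb Z)$, with identity $e$, and $G_p=SL_3(\mathbb F_p)$. Write $e_{ij}(k)$ for the matrix with ones on the diagonal, $k$ in place $(i,j)$ with $i\neq j$, and zeros elsewhere. Over a field such matrices generate $SL_3$; over $\mathbb F_p$ the $e_{ij}(1)$ suffice, as $e_{ij}(k)=e_{ij}(1)^k$.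

Fix an injective assignment $u\mapsto p_u$ of primes $>3$ to finite binary strings $u\in2^{<\omega}$. For $s\in2^{\mathbb N}$ put
$$P_s=\{p_{s|n}:n\in\mathbb N\},\qquad K_s=\prod_{n}G_{p_{s|n}},$$
where $s|n$ is the initial segment of length $n$. If $s\ne t$, then $s$ and $t$ share only finitely many initial segments, so $P_s\cap P_t$ is finite. For example, if $s$ and $t$ differ already in their first digit, then $P_s\cap P_t=\{p_\emptyset\}$. The group $K_s$ is compact and metrizable, and its Haar measure $m_s$ is the product of the uniform measures. For $p\in P_s$ let $G^{(s)}_p\le K_s$ be the subgroup of elements trivial outside the $p$-coordinate; it is normal in $K_s$. Let $\delta_s:\Gamma\to K_s$ be reduction modulo $p$ in each coordinate. The group $\Gamma$ acts on $K_s$ by left translation via $\delta_s$, and we write $\gamma x$ for $\delta_s(\gamma)x$.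

**Lemma 3.** *(i) $\delta_s$ is injective with dense image; so $\Gamma$ acts freely on $K_s$. (ii) $\delta_s(\Gamma)\cap G_p^{(s)}=\{1\}$ for $p\in P_s$.*

*Proof.* An integer matrix congruent to $1$ modulo infinitely many primes equals $1$. This gives injectivity. It also gives (ii): if $\delta_s(\gamma)\in G_p^{(s)}$, then $\gamma\equiv1$ modulo every prime in the infinite set $P_s\setminus\{p\}$, so $\gamma=1$. For density, take finitely many primes of $P_s$ and one of them, $p$. By the Chinese remainder theorem there is an integer $k$ with $k\equiv1$ mod $p$ and $k\equiv0$ modulo the others. Then $e_{ij}(k)\in\Gamma$ maps to $e_{ij}(1)$ in $G_p$ and to $1$ in the other factors. So the image of $\Gamma$ in the finite product contains each factor, and hence is everything. As $\Gamma$ maps onto every finite subproduct, $\delta_s(\Gamma)$ is dense. $\blacksquare$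

**Lemma 4.** *If $p\ne q$ are primes $>3$, every homomorphism $\phi:G_p\to G_q$ is trivial.*

*Proof.* Let $U\le G_p$ be the group of upper unitriangular matrices, of order $p^3$. Then $\phi(U)$ is a $p$-group in $GL_3(\overline{\mathbb F}_q)$. Since $p\neq q$, Maschke's theorem says that its action on $\overline{\mathbb F}_q^{\,3}$ is completely reducible, and the dimensions of the irreducible constituents divide $|\phi(U)|$. They are therefore powers of $p$ that are at most $3<p$, that is, equal to $1$. So $\phi(U)$ is diagonalizable, hence abelian, and $\ker\phi$ contains the commutator $[e_{12}(1),e_{23}(1)]=e_{13}(1)$. Conjugating by signed permutation matrices of determinant $1$ moves the place $(1,3)$ to any place $(i,j)$ with $i\ne j$, so $\ker\phi$ contains $e_{ij}(1)$ or $e_{ij}(-1)=e_{ij}(1)^{-1}$ for all $i\ne j$. These generate $G_p$. $\blacksquare$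

**Lemma 5.** *Let $V\le K_s$ be an open normal subgroup, $\Gamma_0=\delta_s^{-1}(V)$ and $g\in K_s$. Let $\varphi$ be a measurable map from $gV=Vg$ to a standard Borel space such that either*

* *for each $\gamma\in\Gamma_0$, $\varphi(\gamma x)=\varphi(x)$ for a.e. $x$, or*
* *for each $k\in V$, $\varphi(xk)=\varphi(x)$ for a.e. $x$.*

*Then $\varphi$ is a.e. constant. In particular, taking $V=K_s$ and the first alternative, the action of $\Gamma$ on $(K_s,m_s)$ is ergodic: invariant Borel sets have measure $0$ or $1$.*

*Proof.* Composing with a Borel injection into $[0,1]$ and changing $\varphi$ on a null set, we may assume that $\varphi$ is real, bounded and Borel. In the first case, $\delta_s(\Gamma_0)=\delta_s(\Gamma)\cap V$ is dense in $V$, because $V$ is open and $\delta_s(\Gamma)$ is dense. Left translation is continuous in $L^2(Vg)$. So, approximating $k\in V$ by elements of $\delta_s(\Gamma_0)$, we get for each $k\in V$ that $\varphi(kx)=\varphi(x)$ for a.e. $x$. The set of pairs $(k,x)\in V\times Vg$ with $\varphi(kx)=\varphi(x)$ is Borel, and each $k$-section is conull. By Fubini there is one $x$ with $\varphi(kx)=\varphi(x)$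 for a.e. $k\in V$. Since $k\mapsto kx$ carries Haar measure on $V$ to Haar measure on $Vx=Vg$, $\varphi$ is a.e. constant. In the second case the continuity argument is unnecessary, and Fubini gives an $x$ with $\varphi(xk)=\varphi(x)$ for a.e. $k\in V$; so $\varphi$ is a.e. constant on $xV=gV$. $\blacksquare$

Note that in the second alternative the null set may depend on $k$ in an arbitrary way. This will be convenient.

Now assemble the fibers. Let
$$\Omega=\{(s,x):s\in2^{\mathbb N},\ x\in K_s\}.$$
Representing residues mod $p$ by $0,\dots,p-1$, we see $\Omega$ as a subset of $2^{\mathbb N}\times(\mathbb N^9)^{\mathbb N}$. It is closed: the condition on the $n$-th coordinate involves only $s|n$ and $x_n$. Put $\Omega_s=\{s\}\times K_s$, often identified with $K_s$, and regard $m_s$ also as a measure on $\Omega$ concentrated on $\Omega_s$. The group $\Gamma$ acts continuously and freely on $\Omega$ by $\gamma(s,x)=(s,\gamma x)$. **Let $C$ be the orbit equivalence relation of this action.** It is a countable Borel equivalence relation.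

For each Borel $B\subseteq\Omega$ the function $s\mapsto m_s(B)$ is Borel. Indeed, the sets $\{(s,x):s|n=u,\ x_i=g_i\ (i\le n)\}$, with $n=|u|$ and $g_i\in G_{p_{u|i}}$, are clopen. Any two are nested or disjoint, so together with $\emptyset$ and $\Omega$ they form a $\pi$-system, and it generates the Borel sets. For such a set $m_s$ is the constant $\prod_{i\le n}|G_{p_{u|i}}|^{-1}$ if $s$ extends $u$, and $0$ otherwise. The class of $B$ for which the function is Borel contains this $\pi$-system and is closed under complements and countable disjoint unions. So the $\pi$–$\lambda$ theorem applies.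

Finally fix an analytic non-Borel $S\subseteq2^{\mathbb N}$ and a closed $T\subseteq2^{\mathbb N}\times\mathbb N^{\mathbb N}$ with projection $S$. Let
$$Y=\{(s,z,x):(s,z)\in T,\ x\in K_s\},\qquad q:Y\to\Omega,\quad q(s,z,x)=(s,x).$$
The set $Y$ is closed in a Polish space. **Define $F$ on $Y$ by** $y\,F\,y'\Leftrightarrow q(y)\,C\,q(y')$. Then $F$ is a Borel equivalence relation, $q$ reduces $F$ to $C$, and $q(Y)=\bigcup_{s\in S}\Omega_s$.

## 5. Rigidity of reductions between the fibers

The next lemma gives the two properties asked for in Section 3.

**Lemma 6.** *Let $Z\subseteq K_s$ be Borel, $\Gamma$-invariant, with $m_s(Z)=1$, and let $f:Z\to\Omega$ be Borel with $x'\in\Gamma x\Leftrightarrow f(x)\,C\,f(x')$ for $x,x'\in Z$. Then*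

* *(a) $f(x)\in\Omega_s$ for a.e. $x$;*
* *(b) if $R\subseteq\Omega$ is Borel and $C$-invariant with $f(x)\in R$ for a.e. $x$, then $m_s(R)=1$.*

Here are some reductions for which the lemma can be checked at once. Fix $g\in K_s$ and an arbitrary Borel map $\beta:K_s\to\Gamma$, and let
$$f(x)=\beta(x)\,x\,g .$$
Since $f(x)\in\Gamma xg$, we have $f(x)\,C\,f(x')$ iff $x'g\in\Gamma xg$ iff $x'\in\Gamma x$. Part (a) is clear. For (b), $f(x)\in R$ iff $xg\in R$, since $R$ is invariant, and right translation preserves $m_s$. The map $\beta$ can be as wild as we like, so $f$ itself has no algebraic structure. The structure appears only after we *untwist* $f$, that is, replace it by $\beta(x)^{-1}f(x)$. The proof of Lemma 6 will untwist an arbitrary reduction in this sense on a piece of $K_s$. First we deduce the theorem.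

## 6. Recovering $S$ from a refinement: Theorem 1 from Lemma 6

**Part 1: absorbing $F$.** The purpose is the equation $a+b=\sum_nc_n$. As $F\le_BC$,
$$\bigoplus_{\mathbb N}C\oplus F\ \le_B\ \bigoplus_{\mathbb N}C\oplus C\ \sim_B\ \bigoplus_{\mathbb N}C,$$
and the converse reduction is the inclusion. So $a+b=a=\sum_nc_n$.

**Part 2: there is no refinement.** Suppose $b=\sum_nb_n$ and $c=a_n+b_n$ for all $n$, with $a_n=[A_n]$ and $b_n=[B_n]$. We want to write $S$ as a countable union of Borel sets. Fix Borel reductions
$$h:F\to\bigoplus_nB_n,\qquad h'_n:B_n\to F,\qquad u_n:C\to A_n\oplus B_n,\qquad v_n:A_n\oplus B_n\to C ;$$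
here $h_n'$ exists because $B_n\le_B\bigoplus_iB_i\sim_BF$. Let
$$O_n=\{\omega\in\Omega:u_n(\omega)\text{ lies in the }B_n\text{-summand}\}.$$
It is Borel. It is $C$-invariant, since equivalent points of $\Omega$ go to equivalent points of $A_n\oplus B_n$, which lie in the same summand. By ergodicity $m_s(O_n)\in\{0,1\}$ for every $s$. Let $S_n=\{s:m_s(O_n)=1\}$, which is a Borel set because $s\mapsto m_s(O_n)$ is Borel. We show $S=\bigcup_nS_n$. This makes $S$ Borel, contrary to its choice.

**Step 1: $S_n\subseteq S$.** If the fiber over $s$ goes into $B_n$, it can be pushed on into $F$ and then by $q$ into $\bigcup_{s'\in S}\Omega_{s'}$; rigidity (a) then says $s\in S$. In detail, let $s\in S_n$ and $Z=\{x\in K_s:(s,x)\in O_n\}$, an invariant, Borel, conull set. Let $f(x)=q(h'_n(u_n(s,x)))$ for $x\in Z$, where $u_n(s,x)$ is viewed as a point of the space of $B_n$. As a composition of reductions, $f$ satisfies the hypothesis of Lemma 6. So $f(x)\in\Omega_s$ for a.e. $x$. But $f(x)\in q(Y)=\bigcup_{s'\in S}\Omega_{s'}$. So $s\in S$.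

**Step 2: $S\subseteq\bigcup_nS_n$.** If $s\in S$, the fiber over $s$ occurs in $F$ and so goes into some $B_n$. If $C$ sent the same fiber into $A_n$, we would have two reductions with disjoint saturations, contrary to rigidity (b). In detail, let $s\in S$ and fix $z$ with $(s,z)\in T$. Since $(s,z,x)\,F\,(s,z,x')\Leftrightarrow x'\in\Gamma x$, the map $x\mapsto h(s,z,x)$ reduces the orbit equivalence relation on $K_s$ to $\bigoplus_nB_n$. The sets $\{x\in K_s:h(s,z,x)\text{ lies in the }B_n\text{-summand}\}$ are Borel and $\Gamma$-invariant, and they partition $K_s$ into countably many pieces. By ergodicity one of them, call it $D$, is conull. Fix its index $n$.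

Suppose $s\notin S_n$. Then $m_s(O_n)=0$, so $D'=\{x\in K_s:(s,x)\notin O_n\}$ is also invariant, Borel and conull. Consider
$$r_1=v_n\circ u_n(s,\cdot):D'\to\Omega,\qquad r_2=v_n\circ h(s,z,\cdot):D\to\Omega .$$
Here $r_1$ passes through the $A_n$-summand of $A_n\oplus B_n$ and $r_2$ through the $B_n$-summand. Both satisfy the hypotheses of Lemma 6. Both are countable-to-one, since $r_i(x)=r_i(x')$ implies $x'\in\Gamma x$. By Lusin–Novikov their images are Borel, so the saturations
$$R_1=\Gamma r_1(D'),\qquad R_2=\Gamma r_2(D)$$
are Borel and $C$-invariant. They are disjoint: a point of the $A_n$-summand and a point of the $B_n$-summand are inequivalent, and $v_n$ is a reduction. By Lemma 6(b), $m_s(R_1)=m_s(R_2)=1$, which is impossible for disjoint sets. So $s\in S_n$.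

This proves part 2. Since $a+b=\sum_nc_n$, an application of (C) would give sequences $(a_n),(b_n)$ with $b=\sum_nb_n$ and $c_n=a_n+b_n$ for all $n$, contrary to part 2. So (C) fails.

**The remaining claims.** If $[F]+d=[C]$ for some type $d$, put $b_0=[F]$, $a_0=d$, and $b_n=0$, $a_n=[C]$ for $n\ge1$. Then $b=\sum_nb_n$ and $c=a_n+b_n$ for all $n$, contrary to part 2. If $F\sim_BD$ for a countable Borel equivalence relation $D$, then $D\le_BF\le_BC$, and Lemma 2 gives an invariant Borel set $A\subseteq\Omega$ with $[C]=[D]+[C|(\Omega\setminus A)]=[F]+[C|(\Omega\setminus A)]$, which was just excluded. This completes the proof of Theorem 1, given Lemma 6.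

The same proof shows that (C) fails for the class of Borel equivalence relations reducible to a countable Borel equivalence relation: the relations $C$, $F$ and $\bigoplus_{\mathbb N}C$ belong to this class, and part 2 excludes all Borel $A_n,B_n$.

## 7. Almost invariant vectors and property (T)

It remains to prove Lemma 6. The one deep fact about $\Gamma=SL_3(\mathbb Z)$ that we need is its property (T), due to Kazhdan, in the following form (Bekka–de la Harpe–Valette, *Kazhdan's Property (T)*, Prop. 1.1.9).

**Fact (T).** *There are a finite $Q\subset SL_3(\mathbb Z)$ and $\delta>0$ such that for every unitary representation $\pi$ of $SL_3(\mathbb Z)$ and every unit vector $\xi$ with $\max_{\gamma\in Q}\|\pi(\gamma)\xi-\xi\|<\delta$ there is a $\pi$-invariant vector $\eta$ with $\|\eta-\xi\|\le1/100$.*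

For a finite group this is easy: if every group element moves $\xi$ by at most $1/100$, the average of $\xi$ over the group is invariant and within $1/100$ of $\xi$. For $\mathbb Z$ the statement is false. Let $\mathbb Z$ act on $\ell^2(\mathbb Z)$ by shifts, and let $\xi=N^{-1/2}1_{\{0,\dots,N-1\}}$. The shift by $j$, for $|j|\le N$, moves $\xi$ by $\sqrt{2|j|/N}$, which is as small as we like for $j$ in a given finite set, while the only invariant vector is $0$. So (T) says that for $SL_3(\mathbb Z)$, being nearly fixed by a certain finite set of elements already implies being near a fixed vector.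

We also use an elementary averaging principle valid for any group acting unitarily, say by $\rho$, provided that *all* group elements move $\xi$ by at most $\varepsilon$. The closed convex hull of the orbit of $\xi$ has a unique element $\eta$ of least norm. The hull is invariant, so $\eta$ is invariant by uniqueness. The closed $\varepsilon$-ball about $\xi$ is closed and convex and contains the orbit, so $\|\eta-\xi\|\le\varepsilon$. No continuity of $\rho$ is needed.

## 8. Untwisting a reduction: proof of Lemma 6

Let $Z$ and $f$ be as in Lemma 6. Since $f(\gamma x)\,C\,f(x)$, the first coordinate of $f(x)$ is a $\Gamma$-invariant Borel function of $x$, hence a.e. equal to a constant $t\in2^{\mathbb N}$ by Lemma 5. Shrinking $Z$ to the invariant conull Borel set where it equals $t$, we regard $f$ as a map $Z\to K_t$. Part (a) says that $t=s$.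

As $\Gamma$ acts freely on $K_t$, there is a unique $w:\Gamma\times Z\to\Gamma$ with
$$f(\gamma x)=w(\gamma,x)\,f(x).$$
It is Borel, since $\{x\in Z:w(\gamma,x)=\lambda\}=\{x\in Z:f(\gamma x)=\lambda f(x)\}$. Computing $f(\gamma\gamma'x)$ in two ways gives, by uniqueness, the *cocycle identity*
$$w(\gamma\gamma',x)=w(\gamma,\gamma'x)\,w(\gamma',x).\tag{1}$$
In the example $f(x)=\beta(x)xg$ we have $w(\gamma,x)=\beta(\gamma x)\,\gamma\,\beta(x)^{-1}$: the identity homomorphism, twisted by $\beta$. We want to show that in general $w$ is a twisted homomorphism, at least on a finite-index subgroup and on one coset of an open subgroup of $K_s$.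

The device is this. Right translation by $k\in K_s$ commutes with the left action of $\Gamma$. So $x\mapsto f(xk)$ is another reduction, with cocycle $w(\gamma,xk)$. For $k$ near $1$ the cocycles $w(\gamma,xk)$ and $w(\gamma,x)$ are nearly equal, and (T) will turn "nearly equal" into "equal up to a twist $\varphi_k$" (Step 1). The twists $\varphi_k$ satisfy an identity of their own and are uniformly near the constant $e$. So they can be untwisted by averaging (Step 2). After untwisting, the cocycle does not change under right translation by small $k$; so it is a homomorphism, and $f$ has become affine (Step 3). The primes then decide where $f$ can go (Steps 4 and 5).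

Write $K=K_s$ and $m=m_s$. Let $H=L^2(K\times\Gamma)$ with respect to $m\times$ counting measure, and $\xi=1_{K\times\{e\}}$, a unit vector. Elements of $H$ are represented by Borel functions, and measurable maps obtained below are replaced by Borel maps equal to them a.e. whenever convenient. A statement "for all $k\in V$, a.e. $x$" is meant for each $k$ separately, with a null set depending on $k$; similarly for $\gamma\in\Gamma$.

**Step 1: comparing $f(x)$ with $f(xk)$.** The aim is to find an open normal subgroup $V$ and, for each $k\in V$, a measurable $\varphi_k:K\to\Gamma$ with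
$$\varphi_k(\gamma x)=w(\gamma,xk)\,\varphi_k(x)\,w(\gamma,x)^{-1}\quad(\gamma\in\Gamma,\ \text{a.e. }x),\qquad m\{\varphi_k=e\}\ge1-\tfrac1{400}.\tag{2}$$
In the example, $\varphi_k(x)=\beta(xk)\beta(x)^{-1}$ satisfies the equation in (2), as one checks by inserting $w$.

For $k\in K$ the set $Z\cap Zk^{-1}$ of those $x\in Z$ with $xk\in Z$ is conull and $\Gamma$-invariant. On $(Z\cap Zk^{-1})\times\Gamma$ put
$$\gamma\cdot(x,\lambda)=\bigl(\gamma x,\ w(\gamma,xk)\,\lambda\,w(\gamma,x)^{-1}\bigr).$$
This is an action: applying first $\gamma'$ and then $\gamma$ to $(x,\lambda)$ gives the second coordinate $w(\gamma,\gamma'xk)w(\gamma',xk)\,\lambda\,w(\gamma',x)^{-1}w(\gamma,\gamma'x)^{-1}$, which by (1) is $w(\gamma\gamma',xk)\,\lambda\,w(\gamma\gamma',x)^{-1}$. It preserves the measure, since it maps the fiber over $x$ bijectively onto the fiber over $\gamma x$. A solution of the equation in (2) is the same as an invariant graph for this action. We find it among the level sets of an invariant vector.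

Let $\pi_k(\gamma)\zeta(y)=\zeta(\gamma^{-1}\cdot y)$ be the resulting unitary representation on $H$. Then $\pi_k(\gamma)\xi$ is the indicator of $\gamma\cdot(K\times\{e\})$ (mod null sets), so
$$\langle\pi_k(\gamma)\xi,\xi\rangle=m\{x:\gamma\cdot(x,e)\in K\times\{e\}\}=m\{x:w(\gamma,xk)=w(\gamma,x)\}.$$
For fixed $\gamma$ let $A_\lambda=\{x:w(\gamma,x)=\lambda\}$. The last number equals $\sum_\lambda m(A_\lambda\cap A_\lambda k^{-1})$. It tends to $1$ as $k\to1$: given $\varepsilon>0$, choose finitely many $\lambda$ whose sets $A_\lambda$ have total measure $>1-\varepsilon$, and use $m(A_\lambda\cap A_\lambda k^{-1})\to m(A_\lambda)$ for each of them, by continuity of translation. Now $\|\pi_k(\gamma)\xi-\xi\|^2=2-2\langle\pi_k(\gamma)\xi,\xi\rangle$, the set $Q$ in Fact (T) is finite, and the subgroups $\{x:x_n=1\ \forall n<N\}$ form a neighborhood base at $1$. So there is $N$ such that with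
$$V=\{x\in K:x_n=1\ \forall n<N\},$$
an open normal subgroup of $K$, for every $k\in V$ there is a $\pi_k$-invariant $\eta\in H$ with $\|\eta-\xi\|\le1/100$.

Fix $k\in V$ and such an $\eta$. For each $\gamma$, invariance says
$$\eta\bigl(\gamma x,\ w(\gamma,xk)\lambda w(\gamma,x)^{-1}\bigr)=\eta(x,\lambda)\quad\text{for a.e. }x\text{ and all }\lambda.$$
So $\sum_\lambda|\eta(x,\lambda)|^2$ is $\Gamma$-invariant mod null sets. By Lemma 5 it is a.e. equal to a constant, which is $\|\eta\|^2\le(1.01)^2<1.28$. Let
$$M(x)=\{\lambda\in\Gamma:|\eta(x,\lambda)|>4/5\}.$$
Two elements in $M(x)$ would contribute more than $2\cdot(4/5)^2=1.28$ to the sum, so $|M(x)|\le1$ for a.e. $x$. Invariance of $\eta$ gives $M(\gamma x)=w(\gamma,xk)\,M(x)\,w(\gamma,x)^{-1}$ a.e., so $|M|$ is $\Gamma$-invariant mod null sets and hence a.e. constant. If $e\notin M(x)$, then $|\eta(x,e)-1|\ge1/5$. So $m\{x:e\notin M(x)\}\cdot\frac1{25}\le\|\eta-\xi\|^2\le10^{-4}$, that is, $m\{x:e\notin M(x)\}\le25\cdot10^{-4}=1/400$. In particular $|M|$ is not a.e. $0$, so $|M|=1$ a.e. Writing $M(x)=\{\varphi_k(x)\}$ we get a measurable $\varphi_k$ with (2).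

We need two consequences of (2).

*Uniqueness.* Suppose $\varphi,\varphi'$ both satisfy the equation in (2) for the same $k$, and each equals $e$ on a set of measure $>1/2$. Then $\varphi=\varphi'$ a.e. Indeed $\{\varphi=\varphi'\}$ has positive measure. It is $\Gamma$-invariant mod null sets, because
$$\varphi(\gamma x)^{-1}\varphi'(\gamma x)=w(\gamma,x)\,\varphi(x)^{-1}\varphi'(x)\,w(\gamma,x)^{-1}\quad\text{a.e.}$$
So it is conull by ergodicity. For example, the constant $e$ satisfies the equation for $k=1$, so $\varphi_1=e$ a.e.

*Cocycle identity.* For $k,k'\in V$,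
$$\varphi_{kk'}(x)=\varphi_{k'}(xk)\,\varphi_k(x)\quad\text{for a.e. }x.\tag{3}$$
Indeed, (2) for $k'$ at the point $xk$ reads $\varphi_{k'}(\gamma xk)=w(\gamma,xkk')\,\varphi_{k'}(xk)\,w(\gamma,xk)^{-1}$. Multiplying this on the right by (2) for $k$ at $x$, the factors $w(\gamma,xk)^{\mp1}$ cancel, and we see that $x\mapsto\varphi_{k'}(xk)\varphi_k(x)$ satisfies the equation for $kk'$. It equals $e$ on a set of measure $\ge1-\frac2{400}$. So (3) follows from uniqueness.

**Step 2: untwisting the maps $\varphi_k$.** The aim is to find a coset $gV$ and a measurable $\psi:gV\to\Gamma$ with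
$$\psi(xk)=\varphi_k(x)\,\psi(x)\quad(k\in V,\ \text{a.e. }x\in gV).\tag{4}$$
In the example $\psi=\beta$ does this. In general we repeat the argument with the group $V$, acting from the right, in place of $\Gamma$. Property (T) is not needed now, because we control *all* elements of $V$ at once.

For $k\in V$ put $(\rho(k)\zeta)(x,\lambda)=\zeta(xk,\varphi_k(x)\lambda)$. The map $(x,\lambda)\mapsto(xk,\varphi_k(x)\lambda)$ is a measure-preserving bijection of $K\times\Gamma$, so $\rho(k)$ is unitary. By (3),
$$(\rho(k)\rho(k')\zeta)(x,\lambda)=\zeta\bigl(xkk',\varphi_{k'}(xk)\varphi_k(x)\lambda\bigr)=(\rho(kk')\zeta)(x,\lambda)\quad\text{a.e.},$$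
and $\rho(1)=1$. So $\rho$ is a homomorphism from the abstract group $V$ to the unitary group of $H$. Also $\langle\rho(k)\xi,\xi\rangle=m\{\varphi_k=e\}$, so
$$\|\rho(k)\xi-\xi\|^2=2-2m\{\varphi_k=e\}\le\tfrac2{400}=\tfrac1{200}\quad\text{for all }k\in V.$$
By the averaging principle of Section 7 there is a $\rho(V)$-invariant $\eta\in H$ with $\|\eta-\xi\|^2\le1/200$. Since $K$ is the union of finitely many cosets of $V$, there is a coset $gV$ with
$$\int_{gV}\sum_\lambda|\eta-\xi|^2\,dm\le\frac{m(gV)}{200}.$$

Invariance of $\eta$ says that for each $k\in V$, $\eta(xk,\varphi_k(x)\lambda)=\eta(x,\lambda)$ for a.e. $x$ and all $\lambda$. So $\sum_\lambda|\eta(x,\lambda)|^2$ is right-$V$-invariant in the sense of Lemma 5, second alternative, hence a.e. constant on $gV$. On $gV\times\Gamma$ the $L^2$-norm of $\xi$ is $m(gV)^{1/2}$ and that of $\eta-\xi$ is at most $(m(gV)/200)^{1/2}$. So by the triangle inequality the constant is at most $(1+\sqrt{1/200})^2<1.28$. Let again $M(x)=\{\lambda:|\eta(x,\lambda)|>4/5\}$, now for $x\in gV$. As before $|M(x)|\le1$ for a.e. $x\in gV$, and $M(xk)=\varphi_k(x)M(x)$ a.e. for each $k\in V$. Where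 $M(x)=\emptyset$ we have $|\eta(x,e)-1|\ge1/5$, so this happens on a subset of $gV$ of measure at most $25\,m(gV)/200<m(gV)$. By Lemma 5, $|M|$ is a.e. constant on $gV$, hence $|M|=1$ a.e. on $gV$. Writing $M(x)=\{\psi(x)\}$ gives (4).

**Step 3: the untwisted reduction is affine.** The aim is to show that $f'(x)=\psi(x)^{-1}f(x)$ satisfies $f'(xk)=f'(x)\theta(k)$ for some homomorphism $\theta:V\to K_t$.

Let $\Gamma_0=\delta_s^{-1}(V)$; it preserves $gV=Vg$. For $\gamma\in\Gamma_0$ and a.e. $x\in gV$ let
$$w'(\gamma,x)=\psi(\gamma x)^{-1}\,w(\gamma,x)\,\psi(x).$$
Let $k\in V$. By (2), $w(\gamma,xk)=\varphi_k(\gamma x)w(\gamma,x)\varphi_k(x)^{-1}$. By (4) at $x$ and at $\gamma x$, $\psi(xk)=\varphi_k(x)\psi(x)$ and $\psi(\gamma xk)=\varphi_k(\gamma x)\psi(\gamma x)$. So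
$$w'(\gamma,xk)=\psi(\gamma x)^{-1}\varphi_k(\gamma x)^{-1}\cdot\varphi_k(\gamma x)\,w(\gamma,x)\,\varphi_k(x)^{-1}\cdot\varphi_k(x)\,\psi(x)=w'(\gamma,x)\quad\text{a.e.}$$
By Lemma 5, second alternative, $w'(\gamma,\cdot)$ is a.e. equal to a constant $\tau(\gamma)\in\Gamma$ on $gV$.

Put $f'(x)=\psi(x)^{-1}f(x)\in K_t$ for a.e. $x\in gV$. Then $f'(x)\in\Gamma f(x)$, and for $\gamma\in\Gamma_0$,
$$f'(\gamma x)=\psi(\gamma x)^{-1}w(\gamma,x)f(x)=w'(\gamma,x)\psi(x)^{-1}f(x)=\tau(\gamma)\,f'(x)\quad\text{for a.e. }x\in gV.$$
Fix $k\in V$ and consider $x\mapsto f'(x)^{-1}f'(xk)\in K_t$ on $gV$. For $\gamma\in\Gamma_0$,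
$$f'(\gamma x)^{-1}f'(\gamma xk)=f'(x)^{-1}\delta_t(\tau(\gamma))^{-1}\,\delta_t(\tau(\gamma))f'(xk)=f'(x)^{-1}f'(xk)\quad\text{a.e.}$$
By Lemma 5, first alternative, this map is a.e. equal to a constant $\theta(k)$:
$$f'(xk)=f'(x)\,\theta(k)\quad(k\in V,\ \text{a.e. }x\in gV).\tag{5}$$
From $f'(xkk')=f'(xk)\theta(k')=f'(x)\theta(k)\theta(k')$ a.e. we see that $\theta:V\to K_t$ is a homomorphism of abstract groups. In the example $f'(x)=xg$, where $g$ is the element of $K_s$ fixed there, and $\theta(k)=g^{-1}kg$.

**Step 4: $\theta$ is injective on each $G_p^{(s)}\subseteq V$, and (a) holds.** Injectivity uses that $f$ is a reduction and not merely a homomorphism of relations. Let $k\in G_p^{(s)}\subseteq V$ with $\theta(k)=1$. Then $f'(xk)=f'(x)$ for a.e. $x\in gV$. Since $f'(x)\in\Gamma f(x)$ and $f'(xk)\in\Gamma f(xk)$, we get $f(xk)\,C\,f(x)$, hence $xk\in\Gamma x$. So $xkx^{-1}\in\delta_s(\Gamma)$. As $G_p^{(s)}$ is normal, $xkx^{-1}\in\delta_s(\Gamma)\cap G_p^{(s)}=\{1\}$ by Lemma 3(ii). So $k=1$.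

For (a), suppose $t\ne s$. As $P_s\cap P_t$ is finite, there is $n\ge N$ with $p=p_{s|n}\notin P_t$. By the definition of $V$ we have $G_p^{(s)}\subseteq V$. The coordinates of $\theta|G_p^{(s)}$ are homomorphisms $G_p\to G_q$ with $q\in P_t$, so $q\ne p$, and they are all trivial by Lemma 4. So $\theta$ is trivial on $G_p^{(s)}\ne\{1\}$, contradicting injectivity. Hence $t=s$.

**Step 5: the image of $f'$ has positive measure wherever it matters, and (b) holds.** The aim is to show that the distribution $\nu$ of $f'$ is absolutely continuous with respect to $m$.

Now $t=s$. For $n\ge N$ and $p=p_{s|n}$, Lemma 4 shows that all coordinates of $\theta|G_p^{(s)}$ other than the $p$-coordinate are trivial, so $\theta(G_p^{(s)})\subseteq G_p^{(s)}$. By injectivity and finiteness $\theta(G_p^{(s)})=G_p^{(s)}$.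

Let $\nu$ be the image under $f'$ of the normalized Haar measure on $gV$; it is a Borel probability measure on $K$. Haar measure on $gV$ is invariant under right translation by $k\in V$, so by (5) $\nu$ is invariant under right translation by $\theta(k)$ for every $k\in V$, and hence by every element of $G^{(s)}_{p_{s|n}}$ with $n\ge N$. The elements $y\in K$ under which $\nu$ is right-invariant form a subgroup. It is closed, because invariance means $\int h(xy)\,d\nu(x)=\int h(x)\,d\nu(x)$ for all continuous $h$, and the left side is continuous in $y$. It contains the groups $G^{(s)}_{p_{s|n}}$, $n\ge N$, which together generate the subgroup of those elements of $V$ that have only finitely many nontrivial coordinates. This subgroup is dense in $V$. So $\nu$ is right-$V$-invariant. On each of the finitely many cosets $yV$, translating back to $V$ and using uniqueness of Haar measure, we see that $\nu$ is a multiple of $m$. So $\nu\ll m$.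

Let $R\subseteq\Omega$ be Borel and $C$-invariant with $f(x)\in R$ for a.e. $x$. Since $f'(x)\in\Gamma f(x)$, also $f'(x)\in R$ for a.e. $x\in gV$, that is, $\nu(R\cap\Omega_s)=1$. As $\nu\ll m$, it follows that $m_s(R)>0$, and then $m_s(R)=1$ by ergodicity. This proves Lemma 6, and with it the proof of Theorem 1 is complete. $\blacksquare$
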